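
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\numberwithin{equation}{section}

\title{A totally disconnected space of positive dimension\\ with the unique midpoint property}


\begin{abstract}
A metric space has the unique midpoint property if any two distinct points have exactly one point equidistant from both. We construct, in ZFC, a dense subset $X$ of the Hilbert space $\ell^2$ that has this property in the norm metric, is totally disconnected, and is not $0$-dimensional; in fact every nonempty clopen subset of $X$ is unbounded. We also show that every metric space with the unique midpoint property has small inductive dimension at most $1$. Hence the dimensions of nonempty totally disconnected separable metric spaces with the property are exactly $0$ and $1$.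
\end{abstract}

\section{The question and the results}

A metric space $(X,\rho)$ has the \emph{unique midpoint property}, or \emph{UMP}, if for any two distinct points $x,y\in X$ there is exactly one point $p\in X$ with $\rho(x,p)=\rho(y,p)$. The ``midpoint'' $p$ need not lie between $x$ and $y$; it is only required to be equidistant from them. The line $\mathbb R$ has UMP, and so does $\mathbb Q$, because the only real number equidistant from $x$ and $y$ is $(x+y)/2$. Three points at mutual distance $1$ form a space with UMP, while a two-point space does not have it. The Euclidean plane fails too, since its bisectors are lines. A \emph{subset} of the plane, of $\mathbb R^n$, or of Hilbert space has UMP exactly when the bisecting hyperplane of any two of its points contains exactly one point of the set. For such subsets UMP is an incidence condition, and this is how we shall use it.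

UMP has an immediate effect on dimension. If $p\ne q$ lie on a sphere with center $x$ and positive radius, then $x$ is the only point equidistant from $p$ and $q$. So $\rho(p,\cdot)-\rho(q,\cdot)$ has no zero on the sphere, and its sign splits the sphere into two disjoint open pieces, one containing $p$ and the other $q$. Thus spheres are extremely thin, and a space with UMP should have dimension at most $1$ (Theorem~\ref{thm:sharp}). Dimension $1$ does occur, for $\mathbb R$; but $\mathbb R$ is connected.

A space is \emph{totally disconnected} if each of its connected subsets has at most one point. A nonempty separable metric space is \emph{$0$-dimensional} if it has a base of clopen sets, that is, sets that are both open and closed. Totally disconnected separable metric spaces exist in every dimension, so total disconnectedness alone does not imply $0$-dimensionality. But $\mathbb Q$ is $0$-dimensional, and so are the space of irrationals and the Cantor set, both of which admit a compatible metric with UMP. The following question comes from the survey \cite{survey}: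
\begin{quote}
\emph{Is every nonempty totally disconnected separable metric space with UMP $0$-dimensional?}
\end{quote}
Since UMP already makes spheres $0$-dimensional, one may well guess ``yes''. The first place to look for a counterexample gives nothing: a totally disconnected subset of $\mathbb R$ contains no nondegenerate interval, so its complement is dense and intervals with endpoints in the complement give it a clopen base. Nevertheless the answer is no.

\begin{theorem}\label{thm:main}
There is a dense set $X\subset\ell^2$ such that, with the metric $\rho(x,y)=\|x-y\|$,
\begin{enumerate}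
\item[\textup{(1)}] $X$ has UMP;
\item[\textup{(2)}] the first-coordinate map is a continuous injection $X\to\mathbb R\setminus\mathbb Q$; hence $X$ is totally disconnected, and any two of its points are separated by a clopen set;
\item[\textup{(3)}] $X$ meets the boundary of every nonempty bounded open subset of $\ell^2$; hence every nonempty clopen subset of $X$ is unbounded, and $X$ is $0$-dimensional at none of its points.
\end{enumerate}
\end{theorem}

Here $X$ is \emph{$0$-dimensional at $x$} if $x$ has a neighborhood base of clopen sets. The proof is in ZFC. To state how sharp the theorem is, recall the small inductive dimension: $\operatorname{ind}\emptyset=-1$, and, for $n\ge0$, $\operatorname{ind}X\le n$ if every neighborhood $V$ of every point $x\in X$ contains an open set $D\ni x$ whose boundary has $\operatorname{ind}\le n-1$. In particular $\operatorname{ind}X\le0$ means that the clopen sets form a base; this passes to subspaces. For separable metric spaces $\operatorname{ind}$ coincides with the covering dimension and with the large inductive dimension, and we then speak simply of dimension.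

\begin{theorem}\label{thm:sharp}
Every metric space with UMP has $\operatorname{ind}\le1$. Hence every separable metric space with UMP has dimension at most $1$, the space $X$ of Theorem~\textup{\ref{thm:main}} has dimension exactly $1$, and the dimensions of nonempty totally disconnected separable metric spaces with UMP are exactly $0$ and $1$.
\end{theorem}

Section~\ref{sec:spheres} proves the upper bound. Section~\ref{sec:plan} explains why we work in Hilbert space and shows the main idea in its simplest form. Sections~\ref{sec:onepoint}--\ref{sec:boundary} contain the lemmas used in the transfinite construction of Section~\ref{sec:construction}, and Section~\ref{sec:proofs} completes the proofs.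

\medskip
\noindent\textbf{Notation.} $\mathbb N=\{1,2,\dots\}$, and $\mathfrak c=2^{\aleph_0}$ is regarded as an initial ordinal. In $\ell^2$ the inner product is $a\cdot z$, the unit vectors are $e_i$, and the coordinates of $z$ are $z_i$, $i\in\mathbb N$. For $x\ne y$ in $\ell^2$ the \emph{bisector}
\[
B(x,y)=\{z:\|z-x\|=\|z-y\|\}=\bigl\{z: z\cdot(x-y)=\tfrac12(\|x\|^2-\|y\|^2)\bigr\}
\]
is a closed hyperplane with normal $x-y$; the same formula holds in $\mathbb R^n$. All hyperplanes below are closed, i.e.\ of the form $\{z:a\cdot z=b\}$ with $a\ne0$; a hyperplane determines its normal $a$ up to a nonzero factor.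

\section{Spheres are zero-dimensional}\label{sec:spheres}

\begin{proposition}\label{prop:ind}
Let $(X,\rho)$ be a metric space with UMP, $x\in X$, $r>0$, and $S=\{z\in X:\rho(x,z)=r\}$. Then $\operatorname{ind}S\le0$. Consequently $\operatorname{ind}X\le1$.
\end{proposition}

\begin{proof}
We use UMP twice.

First, \emph{if $p\ne x$, then $\rho(p,\cdot)$ is injective on $S$}. Otherwise $\rho(p,y)=\rho(p,z)$ for some distinct $y,z\in S$, and then both $x$ and $p$ are equidistant from $y$ and $z$, contrary to UMP.

Second, \emph{if $p\ne q$ are points of $S$, then $C_{p,q}=\{z\in S:\rho(p,z)<\rho(q,z)\}$ is clopen in $S$}, and it contains $p$ but not $q$. Indeed, $x$ is equidistant from $p$ and $q$, so by UMP it is the only such point of $X$; and $x\notin S$ because $r>0$. So the complement of $C_{p,q}$ in $S$ is the open set $\{z\in S:\rho(p,z)>\rho(q,z)\}$.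

Now let $p\in S$, $\delta>0$ and $D=\{z\in S:\rho(p,z)<\delta\}$. The boundary of $D$ in $S$ lies in $\{z\in S:\rho(p,z)=\delta\}$, which has at most one point by the first observation (note that $p\ne x$). If the boundary is empty, then $D$ is clopen in $S$. If it is $\{q\}$, then $q\neq p$. The set $D\cap C_{p,q}$ is open in $S$, contains $p$, and its closure in $S$ is contained in
\[
(D\cup\{q\})\cap C_{p,q}=D\cap C_{p,q},
\]
so it is clopen. In both cases $p$ has a clopen neighborhood inside $D$, which proves $\operatorname{ind}S\le0$.

The boundary of the open ball of radius $r$ about $x$ is contained in $S$ and hence has $\operatorname{ind}\le0$. Since $x$ and $r>0$ were arbitrary, $\operatorname{ind}X\le1$.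
\end{proof}

\section{Why Hilbert space}\label{sec:plan}

\subsection*{Meeting every boundary}

To prevent a subset $X$ of $\ell^2$ from having small clopen sets, we ask that $X$ meet the boundary of every nonempty bounded open set.

\begin{lemma}\label{lem:clopen}
Suppose that $X\subset\ell^2$ meets $\partial U$ for every nonempty bounded open $U\subset\ell^2$. Then $X$ is dense in $\ell^2$, and every nonempty clopen subset of $X$ is unbounded.
\end{lemma}

\begin{proof}
Taking balls for $U$, we see that $X$ meets every sphere of positive radius; hence $X$ is dense and unbounded. Suppose $W\ne\emptyset$ is clopen in $X$ and $W\subset\{\|z\|<R\}$. Since $X$ is unbounded, $X\setminus W\ne\emptyset$. With $d$ denoting distance to a set, put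
\[
U=\{z\in\ell^2: d(z,W)<d(z,X\setminus W),\ \|z\|<R\}.
\]
This set is open and bounded. If $w\in W$, then $d(w,X\setminus W)>0=d(w,W)$ because $W$ is open in $X$. So $W\subset U$; in particular $U\ne\emptyset$ and $W\cap\partial U=\emptyset$. If $x\in X\setminus W$, then $d(x,W)>0=d(x,X\setminus W)$ because $W$ is closed in $X$. So $x$ lies in the open set $\{z:d(z,X\setminus W)<d(z,W)\}$, which is disjoint from $U$, and $x\notin\partial U$. Thus $X\cap\partial U=\emptyset$, a contradiction.
\end{proof}

We therefore have three demands on $X$: it meets all boundaries of nonempty bounded open sets; it meets the bisector of any two of its points exactly once; and its first coordinates are irrational and pairwise distinct, which gives total disconnectedness. There are $\mathfrak c$ bounded open sets and at most $\mathfrak c$ pairs of points to take care of, so it is natural to add points one at a time in a transfinite recursion. The danger is that a bisector, once it contains its one point, is closed to all later points, and a boundary $\partial U$ could be covered by such used-up bisectors.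

In $\mathbb R^n$ this is a real obstacle. The bisector of two points close to $w+\frac12a$ and $w-\frac12a$ is close to the hyperplane through $w$ with normal $a$. So if $X\subset\mathbb R^n$ is dense, then $n+1$ bisectors of pairs of points of $X$ bound a simplex as small as we like; and if $X$ has UMP, the boundary of this simplex contains at most $n+1$ points of $X$. In $\ell^2$, by contrast, finitely many hyperplanes never cover the boundary of a nonempty bounded open set.

\subsection*{The smallest case: finitely many hyperplanes}

Let $U\subset\ell^2$ be nonempty, open and bounded, and let $P_k=\{z:a_k\cdot z=b_k\}$, $1\le k\le N$, be hyperplanes. \emph{Then $\partial U\not\subset P_1\cup\dots\cup P_N$.} The union of the $P_k$ is closed with empty interior, so there is a point $z'\in U$ outside it. Since $\ell^2$ is infinite-dimensional, there is a unit vector $v$ orthogonal to $a_1,\dots,a_N$. Walk from $z'$ in the direction $v$ until $U$ is left: the number $\bar r=\min\{r\ge0:z'+rv\notin U\}$ exists because $U$ is bounded and open, and $z=z'+\bar rv\in\partial U$. Since $a_k\cdot z=a_k\cdot z'\ne b_k$ for each $k$, the point $z$ lies on none of the hyperplanes.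

The argument has two moves: first \emph{perturb} inside $U$ to get off the hyperplanes, then \emph{walk} to the boundary in a direction the hyperplanes do not see. In the recursion we must avoid fewer than $\mathfrak c$ but possibly infinitely many hyperplanes, and no direction need be orthogonal to all their normals. We make two changes.
\begin{itemize}
\item We walk in directions $e_i$ that the normals \emph{almost} do not see: $i$ runs through an infinite set $I$ on which every relevant normal $a$ decays geometrically. Walking a distance $r$ along $e_i$ changes $a\cdot z$ by $ra_i$, which is tiny.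
\item We produce not one boundary point but a family of them, indexed by $\mathfrak c$ many parameters, such that each hyperplane with such a normal contains the points of only finitely many parameters. Then fewer than $\mathfrak c$ hyperplanes cannot exclude the whole family.
\end{itemize}
Lemma~\ref{lem:boundary} carries this out. To keep the normals small on suitable sets $I$ we use the following notion.

\begin{definition}
For $J\subset\mathbb N$, a vector $z\in\ell^2$ is \emph{tame on $J$} if $|z_i|\le2^{-i}$ for all but finitely many $i\in J$.
\end{definition}

If $p$ and $q$ are tame on $J$, then $a=p-q$ satisfies $|a_i|\le2^{1-i}$ for all but finitely many $i\in J$. Walks along the directions $e_i$, $i\in I$, may spoil tameness on $I$, but only there. So at different stages we shall walk along different sets $I_\alpha$, any two of which have finite intersection.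

\section{Adding one point}\label{sec:onepoint}

We now determine which hyperplanes a new point must avoid. For $p\ne q$ put
\[
G(x;p,q)=\{z:(z-x)\cdot(p-q)=0\},
\]
the hyperplane through $x$ with normal $p-q$.

\begin{definition}
A set $Y\subset\ell^2$ is \emph{admissible} if
\begin{enumerate}
\item[(Y1)] for distinct $x,y\in Y$, the bisector $B(x,y)$ contains at most one point of $Y$;
\item[(Y2)] the first coordinates of the points of $Y$ are irrational and pairwise distinct, and the second coordinates are pairwise distinct.
\end{enumerate}
The hyperplanes \emph{forbidden by $Y$} are
\begin{enumerate}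
\item[(F1)] $B(x,y)$, for distinct $x,y\in Y$ with $B(x,y)\cap Y\ne\emptyset$;
\item[(F2)] $G(x;p,q)$, for $x,p,q\in Y$ with $p\ne q$;
\item[(F3)] $\{z:z_1=c\}$ for $c\in\mathbb Q\cup\{y_1:y\in Y\}$, and $\{z:z_2=c\}$ for $c\in\{y_2:y\in Y\}$.
\end{enumerate}
\end{definition}

Since (Y1) and (Y2) concern at most four points of $Y$ at a time, unions of increasing chains of admissible sets are admissible. The type (F1) protects old bisectors from receiving a second point. The new point also creates new bisectors, with each old point as partner, and these might contain two old points; (F2) rules this out.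

\begin{lemma}\label{lem:extend}
If $Y$ is admissible and $z$ lies on no hyperplane forbidden by $Y$, then $z\notin Y$ and $Y\cup\{z\}$ is admissible.
\end{lemma}

\begin{proof}
By (F3), $z\notin Y$ and (Y2) holds for $Y\cup\{z\}$. For (Y1) consider first distinct $x,y\in Y$. If $B(x,y)$ meets $Y$, it does so in one point by (Y1), and it does not contain $z$ by (F1). If $B(x,y)$ misses $Y$, the only point of $Y\cup\{z\}$ it can contain is $z$.

Now let $x\in Y$ and consider $B(z,x)$. It does not contain $z$, since $z\ne x$. Suppose it contains distinct $p,q\in Y$. Then $\|z-p\|^2=\|x-p\|^2$ and $\|z-q\|^2=\|x-q\|^2$, that is,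
\[
\|z\|^2-2z\cdot p=\|x\|^2-2x\cdot p,\qquad \|z\|^2-2z\cdot q=\|x\|^2-2x\cdot q .
\]
Subtracting gives $z\cdot(p-q)=x\cdot(p-q)$, so $z\in G(x;p,q)$, contrary to (F2).
\end{proof}

To achieve UMP we must also put a point on each bisector that is still empty. Such a point can avoid the forbidden hyperplanes only if the bisector is not itself forbidden.

\begin{lemma}\label{lem:notforbidden}
Let $Y$ be admissible and let $x,y\in Y$ be distinct with $B(x,y)\cap Y=\emptyset$. Then $B(x,y)$ is not forbidden by $Y$.
\end{lemma}

\begin{proof}
Hyperplanes of type (F1) meet $Y$ by definition, and $G(x';p,q)$ contains the point $x'$ of $Y$; so $B(x,y)$ is of neither type. By (Y2) both the first and the second coordinate of the normal $x-y$ are nonzero. So $x-y$ is parallel neither to $e_1$ nor to $e_2$, and $B(x,y)$ is not of type (F3).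
\end{proof}

The last step is the reason for asking that the second coordinates be distinct: if $x-y$ were a multiple of $e_1$, the bisector of $x$ and $y$ would be a hyperplane $\{z:z_1=c\}$, and this could be forbidden.

\section{Many points on a given hyperplane}\label{sec:curve}

Both remaining lemmas use the curve
\[
\gamma(t)=(t,t^2,t^3,\dots)\in\ell^2,\qquad -1<t<1 .
\]
For $a\in\ell^2\setminus\{0\}$ and $b\in\mathbb R$ the function $a\cdot\gamma(t)-b=-b+\sum_{i\ge1} a_it^i$ is a power series that converges on $(-1,1)$ and whose coefficients are not all zero. So it has only finitely many zeros in $(0,\frac12)$, and a hyperplane contains only finitely many of the points $\gamma(t)$, $0<t<\frac12$. We need a version of this curve inside a given hyperplane; it suffices to change one coordinate.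

\begin{lemma}\label{lem:curve}
Let $P=\{z:a\cdot z=b\}$ be a hyperplane in $\ell^2$. There are points $z(t)\in P$, $0<t<\frac12$, each tame on $\mathbb N$, such that for every hyperplane $P'\ne P$ the set $\{t:z(t)\in P'\}$ is finite.
\end{lemma}

\begin{proof}
Fix $k$ with $a_k\ne0$. Let $z(t)_i=t^i$ for $i\ne k$, and let
\[
z(t)_k=a_k^{-1}\Bigl(b-\sum_{i\ne k}a_it^i\Bigr).
\]
Then $z(t)\in P$, and $|z(t)_i|\le2^{-i}$ for all $i\ne k$. Let $P'=\{z:a'\cdot z=b'\}$ be a hyperplane and let $\lambda=a_k'/a_k$. We have
\[
a'\cdot z(t)-b'=(\lambda b-b')+\sum_{i\ne k}(a_i'-\lambda a_i)t^i ,
\]
a power series with bounded coefficients, hence analytic on $(-1,1)$. If it has infinitely many zeros in $(0,\frac12)$, these accumulate at a point of $[0,\frac12]$, so all coefficients vanish. Then $b'=\lambda b$ and $a'_i=\lambda a_i$ for all $i$ (for $i=k$ by definition of $\lambda$), and $\lambda\ne0$ because $a'\ne0$. Hence $P'=P$.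
\end{proof}

\section{Many points on a given boundary}\label{sec:boundary}

We write $\{0,1\}^\omega$ for the set of infinite binary sequences $\sigma=(\sigma(0),\sigma(1),\dots)$, and $\sigma|n=(\sigma(0),\dots,\sigma(n-1))$. For a finite binary sequence $s$, $s^\frown\varepsilon$ denotes $s$ followed by $\varepsilon$.

\begin{lemma}\label{lem:boundary}
Let $U\subset\ell^2$ be nonempty, open and bounded, and let $I\subset\mathbb N$ be infinite. There are points $z(\sigma)\in\partial U$, $\sigma\in\{0,1\}^\omega$, such that
\begin{enumerate}
\item[\textup{(i)}] every $z(\sigma)$ is tame on $\mathbb N\setminus I$;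
\item[\textup{(ii)}] if $a\in\ell^2\setminus\{0\}$ satisfies $|a_i|\le2^{1-i}$ for all but finitely many $i\in I$, and $b\in\mathbb R$, then $\{\sigma:a\cdot z(\sigma)=b\}$ is finite.
\end{enumerate}
\end{lemma}

\paragraph{Idea.} It is tempting to build a perfect family of starting points in $U$ first and then to walk each of them to the boundary along one $e_i$. This does not work: two starting points may have values $a\cdot z$ that are arbitrarily close, while their walking distances differ by an amount we do not control, so the walk may cancel the difference. Instead we alternate. At stage $n$ we first \emph{branch}, replacing each point $z^s$ by $z^s$ and $z^s+u_{m_n}$, and then \emph{walk} along a new direction $e_{i_n}$ until we are almost, but not quite, at the boundary; the remaining room is used for the next branching. Two sequences that first differ at place $n$ have made the same branchings and walks before stage $n$. So the difference of the values $a\cdot z$ created by the branching at stage $n$ only has to survive the later branchings and the walks from stage $n$ on. We therefore choose $i_n$ \emph{after} $m_n$ and so large that the walks are negligible.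

There is one subtlety. The branching vectors are $u_m=\gamma(8^{-m})$. If $\nu$ is the first index with $a_\nu\ne0$, then $a\cdot u_m$ has size about $|a_\nu|8^{-m\nu}$, and $\nu$ is unknown, because the family must work for all $a$ simultaneously. This is why the bound \eqref{eq:choice} below involves $8^{-nm_n}$: the exponent $n$ eventually exceeds $\nu$ by as much as we like.

\begin{proof}[Proof of Lemma~\ref{lem:boundary}]
Let $U\subset\{\|z\|<R\}$ and
\[
u_m=\gamma(8^{-m})=\sum_{i\ge1}8^{-mi}e_i\qquad(m\ge1).
\]
Then $\|u_m\|\le\sum_i8^{-mi}\le\frac87\,8^{-m}$, so $\sum_m\|u_m\|\le\frac8{49}<1$.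

\emph{Construction.} Choose $z^\emptyset=x_0\in U$ with finitely many nonzero coordinates. Let $n\ge0$ and suppose that $z^s\in U$ is defined for all $s\in\{0,1\}^n$. Choose $m_n\ge1$, with $m_n>m_{n-1}$ if $n\ge1$, so large that $z^s+u_{m_n}\in U$ for all of these finitely many $s$. Then choose $i_n\in I$, with $i_n>i_{n-1}$ if $n\ge1$, such that
\begin{equation}\label{eq:choice}
8R\,2^{-i_n}\le8^{-nm_n}.
\end{equation}
For $s\in\{0,1\}^n$ and $\varepsilon\in\{0,1\}$ let $z'=z^s+\varepsilon u_{m_n}\in U$. Since $U$ is bounded and open, $\bar r=\min\{r\ge0:z'+re_{i_n}\notin U\}$ exists and is positive. Pick $r_{s^\frown\varepsilon}\in[0,\bar r)$ with $\bar r-r_{s^\frown\varepsilon}<2^{-n}$ and put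
\[
z^{s^\frown\varepsilon}=z'+r_{s^\frown\varepsilon}e_{i_n}.
\]
Then $z^{s^\frown\varepsilon}\in U$, and its distance to $\ell^2\setminus U$ is less than $2^{-n}$. Moreover $0\le r_{s^\frown\varepsilon}\le2R$, because $z'$ and $z^{s^\frown\varepsilon}$ both lie in the ball of radius $R$ about $0$. Note that $m_n$ and $i_n$ depend only on $n$, not on $s$.

\emph{Limit points.} For $\sigma\in\{0,1\}^\omega$ and $n\ge0$,
\[
z^{\sigma|n}=x_0+\sum_{k<n}\sigma(k)u_{m_k}+\sum_{k<n}r_{\sigma|(k+1)}e_{i_k}.
\]
Since $\|z^{\sigma|n}\|<R$, $\|x_0\|<R$ and $\sum_m\|u_m\|<1$, the last sum has norm at most $2R+1$ for every $n$. The $i_k$ are distinct, so $\sum_kr_{\sigma|(k+1)}^2<\infty$, and $z^{\sigma|n}$ converges to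
\[
z(\sigma)=x_0+\sum_{k\ge0}\sigma(k)u_{m_k}+\sum_{k\ge0}r_{\sigma|(k+1)}e_{i_k}.
\]
All $z^{\sigma|n}$ are in $U$, and their distances to the closed set $\ell^2\setminus U$ tend to $0$. Hence $z(\sigma)\in\overline U\setminus U=\partial U$.

\emph{Proof of} (i). If $i\notin I$ is larger than all indices of nonzero coordinates of $x_0$, the walks do not affect the $i$th coordinate. As the $m_k$ are distinct, $|z(\sigma)_i|\le\sum_{m\ge1}8^{-mi}\le\frac87\,8^{-i}\le2^{-i}$.

\emph{Proof of} (ii). Let $\nu$ be the least index with $a_\nu\ne0$ and put $c=|a_\nu|$. We have
\[
a\cdot u_m=8^{-m\nu}\Bigl(a_\nu+\sum_{j\ge1}a_{\nu+j}8^{-mj}\Bigr),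
\]
and the bracket tends to $a_\nu$ as $m\to\infty$. So for all large $m$
\begin{equation}\label{eq:branch}
\tfrac34c\,8^{-m\nu}\le|a\cdot u_m|\le\tfrac54c\,8^{-m\nu}.
\end{equation}
Since the $m_k$ are strictly increasing integers, for all large $n$ the later branchings contribute at most
\begin{equation}\label{eq:later}
\sum_{k>n}|a\cdot u_{m_k}|\le\tfrac54c\,8^{-m_n\nu}\sum_{j\ge1}8^{-j\nu}\le\tfrac5{28}c\,8^{-m_n\nu}<\tfrac14c\,8^{-m_n\nu}.
\end{equation}
For the walks, the $i_k$ are strictly increasing elements of $I$. So for all large $n$ we have $|a_{i_k}|\le2^{1-i_k}$ for every $k\ge n$, and by \eqref{eq:choice}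
\begin{equation}\label{eq:walks}
\sum_{k\ge n}2R|a_{i_k}|\le2R\cdot2\cdot2^{1-i_n}=8R\,2^{-i_n}\le8^{-nm_n}=8^{-(n-\nu)m_n}\,8^{-m_n\nu}<\tfrac14c\,8^{-m_n\nu},
\end{equation}
where the last inequality holds for all large $n$ because $m_n\ge1$ and $n-\nu\to\infty$.

Choose $N$ such that \eqref{eq:later}, \eqref{eq:walks}, and \eqref{eq:branch} for $m=m_n$, hold for all $n\ge N$. Let $\sigma,\tau$ first differ at place $n\ge N$. Then $r_{\sigma|(k+1)}=r_{\tau|(k+1)}$ for $k<n$, while for $k\ge n$ these numbers differ by at most $2R$, since both lie in $[0,2R]$. Hence
\[
|a\cdot z(\sigma)-a\cdot z(\tau)|\ge|a\cdot u_{m_n}|-\sum_{k>n}|a\cdot u_{m_k}|-\sum_{k\ge n}2R|a_{i_k}|>\bigl(\tfrac34-\tfrac14-\tfrac14\bigr)c\,8^{-m_n\nu}>0 .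
\]
Therefore each $s\in\{0,1\}^N$ has at most one extension $\sigma$ with $a\cdot z(\sigma)=b$, and there are at most $2^N$ such $\sigma$.
\end{proof}

\section{The construction}\label{sec:construction}

We fix three lists.
\begin{itemize}
\item Since $\ell^2$ is second countable, it has at most $\mathfrak c$ open sets. Let $\{U_\alpha:\alpha<\mathfrak c\}$ list its nonempty bounded open subsets.
\item Let $I_\alpha$, $\alpha<\mathfrak c$, be infinite subsets of $\mathbb N$ with $I_\alpha\cap I_\beta$ finite for $\alpha\ne\beta$. For example, identify $\mathbb N$ with the countable set of finite binary sequences and take, for each $\sigma\in\{0,1\}^\omega$, the set of its finite initial segments.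
\item Let $T=\mathfrak c\times\{0,1\}$, and let $h:\mathfrak c\to T\times T$ take every value at unboundedly many $\alpha<\mathfrak c$. To get $h$, compose a bijection $\mathfrak c\to T\times T\times\mathfrak c$ with the projection to $T\times T$. Its fibers have cardinality $\mathfrak c$ and are therefore unbounded, since proper initial segments of $\mathfrak c$ have smaller cardinality.
\end{itemize}

By recursion on $\alpha<\mathfrak c$ we define points $x_{\alpha,0}$ and, for some $\alpha$, points $x_{\alpha,1}$. The point $x_{\alpha,0}$ will lie on $\partial U_\alpha$; the point $x_{\alpha,1}$, if it is defined, will lie on the bisector of the pair named by $h(\alpha)$. Put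
\[
Y_\alpha=\{x_{\beta,j}:\beta<\alpha,\ j\in\{0,1\},\ x_{\beta,j}\text{ defined}\},\qquad Y_\alpha'=Y_\alpha\cup\{x_{\alpha,0}\}.
\]
We maintain the following: all sets $Y_\alpha$ and $Y'_\alpha$ are admissible; $x_{\beta,0}$ is tame on $\mathbb N\setminus I_\beta$; and $x_{\beta,1}$, if defined, is tame on $\mathbb N$. The set $Y_0=\emptyset$ is admissible, and at limit stages $Y_\alpha$ is the union of an increasing chain of admissible sets, so only the addition of single points needs attention.

\medskip
\noindent\textbf{Counting.} At most two points are added at each stage, so each set $Y=Y_\alpha$ or $Y=Y'_\alpha$ has $|Y|<\mathfrak c$. Hence it forbids fewer than $\mathfrak c$ hyperplanes (at most $\max(|Y|,\aleph_0)$). If a family of points is indexed by $\mathfrak c$ many parameters and each forbidden hyperplane contains the points of only finitely many parameters, then together they exclude fewer than $\mathfrak c$ parameters, and some point of the family lies on no forbidden hyperplane.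

\medskip
\noindent\textbf{Step (A): a point on $\partial U_\alpha$.} Let $Y=Y_\alpha$, and let $z(\sigma)$ be the points given by Lemma~\ref{lem:boundary} for $U_\alpha$ and $I_\alpha$. We claim that each hyperplane forbidden by $Y$ contains $z(\sigma)$ for only finitely many $\sigma$. Its normal is $e_1$, $e_2$, or a difference $a=p-q$ of distinct points of $Y$. The vectors $e_1,e_2$ satisfy the hypothesis of Lemma~\ref{lem:boundary}(ii) trivially. If $\beta<\alpha$, then $x_{\beta,0}$ is tame on $\mathbb N\setminus I_\beta$; since $I_\alpha\cap I_\beta$ is finite, $x_{\beta,0}$ is tame on $I_\alpha$, and so is $x_{\beta,1}$ if it is defined. Thus all points of $Y$ are tame on $I_\alpha$, and $|a_i|\le2^{1-i}$ for all but finitely many $i\in I_\alpha$. So Lemma~\ref{lem:boundary}(ii) applies and proves the claim.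

By the counting argument we can choose $\sigma$ such that $x_{\alpha,0}=z(\sigma)\in\partial U_\alpha$ lies on no hyperplane forbidden by $Y_\alpha$. By Lemma~\ref{lem:extend}, $Y'_\alpha$ is admissible, and $x_{\alpha,0}$ is tame on $\mathbb N\setminus I_\alpha$ by Lemma~\ref{lem:boundary}(i).

\medskip
\noindent\textbf{Step (B): a point on a bisector.} Let $Y=Y'_\alpha$ and $h(\alpha)=(s,s')$. Suppose that $x_s$ and $x_{s'}$ are defined, are distinct points of $Y$, and $B(x_s,x_{s'})\cap Y=\emptyset$. Let $z(t)$, $0<t<\frac12$, be the points given by Lemma~\ref{lem:curve} for $P=B(x_s,x_{s'})$. By Lemma~\ref{lem:notforbidden}, every hyperplane forbidden by $Y$ differs from $P$, and so contains $z(t)$ for only finitely many $t$. By the counting argument we can choose $t$ such that $x_{\alpha,1}=z(t)\in B(x_s,x_{s'})$ lies on no hyperplane forbidden by $Y$. By Lemma~\ref{lem:extend}, $Y_{\alpha+1}=Y\cup\{x_{\alpha,1}\}$ is admissible, and $x_{\alpha,1}$ is tame on $\mathbb N$.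

In all other cases $x_{\alpha,1}$ is undefined, and $Y_{\alpha+1}=Y'_\alpha$.

\medskip
Let $X=\bigcup_{\alpha<\mathfrak c}Y_\alpha$. As the union of an increasing chain of admissible sets, $X$ is admissible.

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) Let $x_s\ne x_{s'}$ be points of $X$. By (Y1), $B(x_s,x_{s'})$ contains at most one point of $X$. Choose $\alpha$ with $h(\alpha)=(s,s')$ and $x_s,x_{s'}\in Y_\alpha$; this is possible because $h$ takes the value $(s,s')$ at unboundedly many $\alpha$. Either $B(x_s,x_{s'})$ already meets $Y_\alpha'$, or step (B) of stage $\alpha$ puts $x_{\alpha,1}$ on it. So exactly one point of $X$ is equidistant from $x_s$ and $x_{s'}$.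

(2) By (Y2), $x\mapsto x_1$ is a continuous injection of $X$ into $\mathbb R\setminus\mathbb Q$. The image of a connected subset of $X$ is a connected subset of $\mathbb R\setminus\mathbb Q$ and has at most one point; by injectivity so has the connected set itself. If $x,y\in X$ are distinct, say $x_1<y_1$, choose $q\in\mathbb Q$ with $x_1<q<y_1$. As no point of $X$ has first coordinate $q$, the set $\{z\in X:z_1<q\}$ is clopen in $X$; it contains $x$ and not $y$.

(3) If $U\subset\ell^2$ is nonempty, bounded and open, then $U=U_\alpha$ for some $\alpha$, and $x_{\alpha,0}\in X\cap\partial U$. By Lemma~\ref{lem:clopen}, $X$ is dense in $\ell^2$ and every nonempty clopen subset of $X$ is unbounded. So no point of $X$ has a bounded clopen neighborhood, and $X$ is $0$-dimensional at none of its points.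
\end{proof}

As a subspace of $\ell^2$, $X$ is separable. So it is a totally disconnected separable metric space with UMP that is not $0$-dimensional, and the question has a negative answer.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
The bound $\operatorname{ind}\le1$ is Proposition~\ref{prop:ind}, and for separable spaces it bounds the dimension. The space $X$ of Theorem~\ref{thm:main} is nonempty and not $0$-dimensional, so its dimension is exactly $1$. Dimension $0$ is realized by $\mathbb Q$. Hence the dimensions of nonempty totally disconnected separable metric spaces with UMP are exactly $0$ and $1$.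
\end{proof}

\begin{thebibliography}{1}
\bibitem{survey} \emph{Unique Midpoint Property In Metrizable Spaces: A Survey}, \url{http://www.math.shimane-u.ac.jp/memoir/38/KITAI.pdf}.
\end{thebibliography}

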